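\title{A random sum-free set need not have a density}

\begin{abstract}
Build a set $S$ of positive integers by examining $1,2,3,\dots$ in turn: an integer that is a sum of two elements already chosen is rejected, and any other integer is accepted with probability $\frac12$. We show that, with positive probability, $S$ has no density; the same holds for every acceptance probability $\theta\in(0,1)$. The proof constructs a sum-free set $T$ made of residue classes modulo an integer $m$, some of them permanent and some taking turns on the intervals $[2^k,2^{k+1})$, and shows that with positive probability the counting function of $S$ stays close to $\theta$ times that of $T$, which oscillates.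
\end{abstract}

\section{Introduction}\label{sec:intro}

A set $S$ of positive integers is \emph{sum-free} if there are no $x,y,z\in S$, not necessarily distinct, with $x+y=z$. There is a natural way to choose such a set at random. Fix $\theta\in(0,1)$ and let $\xi_1,\xi_2,\dots$ be independent coins with $\mathbb P(\xi_n=1)=\theta=1-\mathbb P(\xi_n=0)$. Define $S$ recursively:
\[
n\in S\iff \xi_n=1\ \text{ and $n$ is not a sum of two (possibly equal) elements of } S\cap[1,n-1].
\]
The set $S$ is sum-free, and every sum-free set arises from some sequence of coins, namely its own indicator sequence. For the fair coin $\theta=\frac12$ this is the \emph{random sum-free set}. The \emph{upper} and \emph{lower density} of $S$ are the upper and lower limits of $|S\cap[1,x]|/x$ as $x\to\infty$, and $S$ \emph{has a density} if they agree. The question, posed in \cite{source}, is the following.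

\begin{quote}
For $\theta=\frac12$, does $S$ have a density with probability $1$?
\end{quote}

The simplest behavior of $S$ suggests that it does. With positive probability (about $0.218\ldots$ for the fair coin) $S$ consists of odd numbers only. On that event no odd number is ever rejected, so $S=\{n \text{ odd}:\xi_n=1\}$, and the strong law of large numbers gives density $\frac14$ almost surely. More generally, there are infinitely many periodic sum-free sets, such as the classes $\{2,3\}$ or $\{1,4\}$ modulo $5$, that contain $S$ with positive probability \cite{source}. If $S$ lies in a periodic sum-free set $P$, then no element of $P$ is rejected, so $S=\{n\in P:\xi_n=1\}$ and again $S$ has a density almost surely. One might guess that the process always settles into a pattern of this kind. It does not.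

\begin{theorem}\label{thm:main}
For every $\theta\in(0,1)$, in particular for $\theta=\frac12$, the event that $S$ has no density has positive probability.
\end{theorem}

For the fair coin the probability that $S$ has a density is therefore strictly between $0$ and $1$. The endpoints of the range of $\theta$ must be excluded: for $\theta=0$ the set $S$ is empty, and for $\theta=1$ it is the set of all odd numbers. Theorem~\ref{thm:main} follows from a more precise statement.

\begin{theorem}\label{thm:strong}
There are an integer $m$ and a set $T$ of positive integers, both independent of $\theta$, such that $D(x)=|T\cap[1,x]|/x$ satisfies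
\[
\limsup_{x\to\infty}D(x)-\liminf_{x\to\infty}D(x)\ \ge\ \frac{3}{7m},
\]
and such that for all $\theta\in(0,1)$ and $\varepsilon>0$, with positive probability
\[
\Bigl|\,\frac{|S\cap[1,x]|}{x}-\theta D(x)\Bigr|\le\varepsilon\qquad\text{for all large }x .
\]
Consequently, with positive probability the upper density of $S$ exceeds its lower density by at least $\frac{3\theta}{7m}-2\varepsilon$.
\end{theorem}

Taking $\varepsilon<\frac{3\theta}{14m}$ gives Theorem~\ref{thm:main}.

The set $T$ plays the part of the periodic set $P$ above, but it is not periodic. It consists of some residue classes modulo $m$ that are always present, together with three groups of classes that are present in turn on the intervals $[2^k,2^{k+1})$, cyclically in $k$ modulo $3$. Each group, while it is present, blocks another group by its sums, so that the pattern sustains itself; the groups have different sizes, so that the counting function oscillates. Section~\ref{sec:examples} shows the probabilistic mechanism on the odd numbers and the rotation on the residues $1,2,4$ modulo $7$, and isolates the algebraic configuration that is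 needed (Proposition~\ref{prop:config}). Sections~\ref{sec:T}--\ref{sec:proof} deduce Theorem~\ref{thm:strong} from this configuration, and Section~\ref{sec:algebra} constructs it.

We write $\mathbb Z_m$ for the integers modulo $m$, and $X+Y=\{x+y:x\in X,\ y\in Y\}$, $X-Y=\{x-y:x\in X,\ y\in Y\}$, $-X=\{-x:x\in X\}$ for subsets of an abelian group. An integer $n$ \emph{has residue in} $X\subset\mathbb Z_m$ if $n\bmod m\in X$. The interval $[2^k,2^{k+1})$ is called \emph{block} $k$. For an interval $I$, $|I|$ is the number of integers in it.

\section{Two examples and the configuration}\label{sec:examples}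

\subsection{The odd numbers}\label{ss:odd}

We show that $S$ consists of odd numbers with positive probability. The difficulty is that the events $\{n\in S\}$ are dependent; the remedy is to describe a good event in terms of the coins alone. Fix $M$ and let
\begin{itemize}
\item $\Omega_0$ be the event that, for $n<M$, $\xi_n=1$ if and only if $n$ is odd;
\item $\Omega_1$ be the event that every even $n\ge M$ equals $s+s'$ for some odd $s,s'$ with $\xi_s=\xi_{s'}=1$.
\end{itemize}
On $\Omega_0\cap\Omega_1$ we have $S=\{n\text{ odd}:\xi_n=1\}$, by induction on $n$. An odd $n$ is not a sum of two odd numbers, so its coin decides. An even $n<M$ has $\xi_n=0$. An even $n\ge M$ is $s+s'$ with $s,s'\in S$. Now condition on $\Omega_0$, which has positive probability. An even $n$ has at least $n/4$ unordered pairs $\{s,n-s\}$ of odd numbers; these pairs are disjoint, and each shows only $1$'s with conditional probability at least $\theta^2$. Hence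
\[
\mathbb P(\Omega_1^c\mid\Omega_0)\le\sum_{n\ge M}(1-\theta^2)^{n/4},
\]
which is less than $1$ for large $M$.

The integers were split into \emph{free} ones, which are never rejected, and \emph{forbidden} ones, which have many representations as a sum of two free ones. The proof of Theorem~\ref{thm:strong} has the same form. What is needed is a non-periodic pattern to run it on.

\subsection{A rotation modulo $7$}\label{ss:seven}

The sums of two of the residues $1,2,4$ modulo $7$ are
\begin{equation}\label{eq:seven}
1+1=2,\quad 2+2=4,\quad 4+4=1,\qquad 1+2=3,\quad 1+4=5,\quad 2+4=6 .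
\end{equation}
So within $\{1,2,4\}$ the only additive relation is doubling, and doubling sends $4^k$ to $2\cdot4^k=4^{k-1}$. Let $T_0$ consist of the integers $n\equiv4^k\pmod 7$ in block $k$, for all $k\ge0$. The residues used in blocks $0,1,2,3,\dots$ are $1,4,2,1,4,2,\dots$, and
\[
T_0=\{1\}\cup\{8,15\}\cup\{18,25\}\cup\{37,44,51,58\}\cup\{64,71,\dots,127\}\cup\cdots,
\]
blocks $1$ and $2$ being empty. Follow the residue $2$. An integer with this residue is a sum of two elements of $T_0$ only if both have residue $1$. The sums of two of $1,8,15$ are $2,9,16,23,30$: all the integers $\equiv2$ below $32$. No further sum $\equiv 2$ occurs until $65=64+1$. Thus $37,44,51,58$ are unblocked, and these are exactly the elements of $T_0$ in block $5$.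

In general, put $x=2^k$. The elements of $T_0$ below $8x$ with residue $4^k$ lie in $[x,2x)$ or below $x/4$. A sum of two of them lies below $x/2$ or in $(x,4x)$, so it misses block $k+2=[4x,8x)$, where $T_0$ uses the residue $4^{k+2}=4^{k-1}$. Hence $T_0$ is sum-free. Moreover, these sums fall in blocks $k$ and $k+1$, which are the blocks where $T_0$ omits the residue $4^{k-1}$. A class that is present for one block can block its double for two blocks; this is why the period is three.

The set $T_0$ has three defects.
\begin{enumerate}
\item It has a density, namely $\frac17$, because one class is used in every block. The single classes must be replaced by groups of different sizes.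
\item The residues outside $\{1,2,4\}$ are not blocked. By \eqref{eq:seven} no sum is $\equiv0$. Even $192\equiv3$ is not a sum, since the largest available sum of residues $1+2$ is $127+58=185$. A permanent background of classes is needed that blocks all unwanted residues at every scale and never interferes with the rotation.
\item Near the ends of the range $(x,4x)$ representations are scarce. The residue $1$ should be blocked on $[16,64)$, but the sums of $18$ and $25$ are only $36,43,50$, and $22,29,57$ escape. In the random process the boundaries between blocks cannot be kept sharp, and the blur must be prevented from spreading.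
\end{enumerate}
The third defect is handled in Section~\ref{sec:zones}. The first two are repaired by the following proposition, proved in Section~\ref{sec:algebra}. Indices of the sets $W_k$ are always read modulo $3$.

\begin{proposition}\label{prop:config}
There are an integer $m$ and pairwise disjoint sets $C,W_0,W_1,W_2\subset\mathbb Z_m$ such that, with $W=W_0\cup W_1\cup W_2$ and $A=C\cup W$:
\begin{itemize}
\item[(A1)] $C+A=\mathbb Z_m\setminus A$;
\item[(A2)] $W_{k-1}\subset W_k+W_k$ for all $k$;
\item[(A3)] if $w\in W_i$, $w'\in W_j$ and $w+w'\in A$, then $i\equiv j\pmod 3$ and $w+w'\in W_{i-1}$;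
\item[(A4)] $|W_0|=|W_1|=2$ and $|W_2|=3$.
\end{itemize}
\end{proposition}

If $W$ were empty, (A1) would say that $C+C$ is the complement of $C$, as for $\{1\}$ modulo $2$ and for $\{2,3\}$ and $\{1,4\}$ modulo $5$. Conditions (A2) and (A3) say that the groups $W_k$ add like the residues $4^k$ modulo $7$.

\section{The set $T$}\label{sec:T}

Fix $m,C,W_k,A$ as in Proposition~\ref{prop:config}. The conditions (A1) and (A3) describe completely how an element of $A$ can be a sum of two elements of $A$.

\begin{lemma}\label{lem:sums}
Let $g,g'\in A$. Then $g+g'\notin C$, and if $g+g'\in W_k$ then $g,g'\in W_{k+1}$.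
\end{lemma}

\begin{proof}
Suppose $g+g'\in A$. By (A1) neither summand is in $C$, so both are in $W$. By (A3) both lie in one $W_i$ and $g+g'\in W_{i-1}$. As $C,W_0,W_1,W_2$ are disjoint, $g+g'\notin C$, and $g+g'\in W_k$ forces $i\equiv k+1\pmod3$.
\end{proof}

Let
\[
T=\{n\ge1: n\bmod m\in C\}\ \cup\ \bigcup_{k\ge0}\{n\in[2^k,2^{k+1}): n\bmod m\in W_k\}.
\]

\begin{lemma}\label{lem:T}
The set $T$ is sum-free, and $D(x)=|T\cap[1,x]|/x$ satisfies $\limsup D-\liminf D\ge\frac{3}{7m}$.
\end{lemma}

\begin{proof}
Let $n=s+s'$ with $n,s,s'\in T$. By Lemma~\ref{lem:sums}, $n$ does not have residue in $C$, so $n$ lies in some block $k$ with residue in $W_k$, and $s,s'$ have residues in $W_{k+1}$. Then $s$ lies in a block $i\le k$ with $i\equiv k+1\pmod3$, so $i\le k-2$ and $s<2^{k-1}$. The same holds for $s'$, and $n<2^k$, a contradiction.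

On block $k$ the set $T$ is the union of the $|C|+|W_k|$ residue classes in $C\cup W_k$. By (A4) this number is $|C|+3$ if $k\equiv2\pmod 3$, that is, on the blocks $[4\cdot8^i,8\cdot8^i)$, and $|C|+2$ otherwise. An interval of $M$ integers contains $M/m+O(1)$ members of each class, and $O(\log x)$ blocks meet $[1,x]$. Hence
\[
D(x)=\frac{|C|+2+f(x)}{m}+o(1),\qquad f(x)=\frac1x\Bigl|\,\mathbb Z\cap[1,x]\cap\bigcup_{i\ge0}[4\cdot8^i,8\cdot8^i)\Bigr| .
\]
Since $\sum_{j<i}4\cdot8^j=\frac47(8^i-1)$, we have $f(8^i)=\frac47(1-8^{-i})\to\frac47$ and $f(4\cdot8^i)=\bigl(\frac47(8^i-1)+1\bigr)/(4\cdot 8^i)\to\frac17$. The difference is $\frac37$.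
\end{proof}

This is the only use of (A4).

\section{Free and forbidden integers}\label{sec:zones}

We cannot expect $S\subset T$. An integer just below $2^{k+2}$ with residue in $W_{k-1}$ has only a few representations as a sum of two elements of $T$, so it enters $S$ with probability bounded below. Such intruders can block elements of $T$, which weakens the blocking one step later, and so on. We therefore leave some integers near each $2^k$ undecided and control how the undecided zone grows.

Suppose the residues in $W_k$ may occur only on an interval $[a_k,b_{k+1})$ slightly larger than block $k$ (and on the corresponding intervals three, six, \dots\ blocks away). The residues in $W_k$ are blocked only by sums from $W_{k+1}=W_{k-2}$. These summands are below $b_{k-1}$ or at least $a_{k+1}$, so $W_k$ is certainly unblocked on $[2b_{k-1},a_{k+1})$. In turn, we can claim that $W_{k-1}$ is blocked only where there are many representations by unblocked integers: not closer than a margin $d$ to the lower end $2b_{k-1}$ or to the upper end $2a_{k+1}$ of the range of the sums. This dictates recursions $b_k=2b_{k-1}+d$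 and $a_{k+2}=2a_{k+1}-d$. The absolute error doubles at every step, as the scale does, so the relative error is the sum of the ratios $d/2^k$. The margin must be small enough for this sum to converge, and large enough that $2^k(1-\theta^2)^{cd}$ is summable for each $c>0$. A margin of order $2^{k/2}$ does both.

Let $k_0\ge18$ be an integer, to be chosen large, let $d_k=2^{\lceil k/2\rceil}$, and define
\begin{align*}
a_k&=2^k\quad(0\le k\le k_0), & a_{k+1}&=2a_k-d_k\quad(k\ge k_0),\\
b_k&=2^k\quad(0\le k\le k_0-1), & b_{k+1}&=2b_k+d_k\quad(k\ge k_0-1).
\end{align*}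
Dividing the recursions by $2^{k+1}$ shows that $a_k2^{-k}$ and $b_k2^{-k}$ differ from $1$ by at most
\[
\sum_{j\ge k_0-1}d_j2^{-j-1}\le\sum_{j\ge k_0-1}2^{-(j+1)/2}=\frac{2^{-k_0/2}}{1-2^{-1/2}}<\gamma,\qquad\gamma:=4\cdot2^{-k_0/2}\le\frac1{100}.
\]
Thus
\begin{equation}\label{eq:ab}
(1-\gamma)2^k\le a_k\le2^k\le b_k\le(1+\gamma)2^k,\qquad a_k\le 2^k\le 2b_{k-1}\le b_k<a_{k+1},
\end{equation}
the second chain for $k\ge1$; in particular $(a_k)$ and $(b_k)$ are increasing. Put
\[
J_k=[a_k,b_{k+1})\quad(k\ge0),\qquad F_k=[2b_{k-1},a_{k+1})\quad(k\ge1),\qquad F_0=[1,2).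
\]
By \eqref{eq:ab},
\begin{equation}\label{eq:F}
F_k\subset[2^k,2^{k+1})\subset J_k,\qquad |F_k|\ge(2-2\gamma)2^k-(1+\gamma)2^k\ge0.97\cdot2^k,
\end{equation}
and $F_k$ is the whole block $k$ for $k<k_0$.

A positive integer is \emph{free} if it has residue in $C$, or lies in $F_k$ and has residue in $W_k$ for some $k\ge0$. Let $\mathcal F$ be the set of free integers; then $\mathcal F\subset T$, and $\mathcal F$ and $T$ agree below $2^{k_0}$. An integer $n\ge2^{k_0}$ is \emph{forbidden} if it has residue outside $A$, or has residue in some $W_j$ and lies in no $J_k$ with $k\equiv j\pmod 3$. The remaining integers $n\ge 2^{k_0}$ are undecided; see Figure~\ref{fig:zones}.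

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.8cm,y=0.7cm]
\foreach \j in {0,1,2}{
  \draw (-1.4,-\j)--(13.4,-\j);
  \draw[line width=5pt,gray!45] (4*\j-0.8,-\j)--(4*\j+5.5,-\j);
  \draw[line width=5pt] (4*\j+0.6,-\j)--(4*\j+3.2,-\j);}
\draw[line width=5pt,gray!45] (11.2,0)--(12.6,0) (-0.8,-2)--(1.5,-2);
\draw[line width=5pt] (12.6,0)--(13.4,0) (-1.4,-2)--(-0.8,-2);
\node[left] at (-1.4,0) {$W_k$};
\node[left] at (-1.4,-1) {$W_{k+1}$};
\node[left] at (-1.4,-2) {$W_{k+2}$};
\foreach \x/\t in {0/{2^k},4/{2^{k+1}},8/{2^{k+2}},12/{2^{k+3}}}
  \draw[dotted] (\x,0.4)--(\x,-2.4) node[below]{\footnotesize$\t$};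
\foreach \x/\t in {3.2/{a_{k+1}},4.6/{2b_k},5.5/{b_{k+1}}}
  \draw[dashed] (\x,-2.4)--(\x,0.4) node[above]{\footnotesize$\t$};
\end{tikzpicture}
\caption{Status of an integer according to its size (horizontal, logarithmic scale, margins exaggerated) and the group containing its residue (rows). Black: free, the coin alone decides membership in $S$. Gray: undecided. Thin line: forbidden. Residues in $C$ are free everywhere and residues outside $A$ are forbidden everywhere.}\label{fig:zones}
\end{figure}

As in Section~\ref{ss:odd}, define two events in terms of the coins: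
\begin{itemize}
\item $\Omega_0$: for $n<2^{k_0}$, $\xi_n=1$ if and only if $n\in T$;
\item $\Omega_1$: every forbidden $n$ equals $s+s'$ for some $s,s'\in\mathcal F$ with $\xi_s=\xi_{s'}=1$.
\end{itemize}

\begin{lemma}\label{lem:induction}
On $\Omega_0\cap\Omega_1$, no forbidden integer is in $S$, and a free integer $n$ is in $S$ if and only if $\xi_n=1$.
\end{lemma}

\begin{proof}
First, $S$ and $T$ agree below $2^{k_0}$, by induction on $n$: if $n\notin T$ then $\xi_n=0$; if $n\in T$ then $\xi_n=1$ and $n$ is not a sum of two elements of $T$, by Lemma~\ref{lem:T}. So the lemma holds for $n<2^{k_0}$. Let $n\ge2^{k_0}$ and suppose that it holds for all smaller integers. Then every $s\in S$ with $s<n$ has residue in $A$, and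
\begin{equation}\label{eq:where}
\text{if $s$ has residue in $W_j$, then $s\in J_i$ for some $i\equiv j \pmod 3$.}
\end{equation}
For $s\ge2^{k_0}$ this holds because $s$ is not forbidden, and for $s<2^{k_0}$ because $s\in T$ and block $i$ is contained in $J_i$.

If $n$ is forbidden, write $n=s+s'$ as in $\Omega_1$. By the induction hypothesis $s,s'\in S$, so $n\notin S$.

If $n$ is free, we show that $n$ is not a sum $s+s'$ of elements of $S$. For residues in $C$ this is Lemma~\ref{lem:sums}. Otherwise $n\in F_k$ has residue in $W_k$, with $k\ge k_0$, and $s,s'$ would have residues in $W_{k+1}$. By \eqref{eq:where}, $s\in J_i$ with $i\equiv k+1\pmod 3$. From $a_i\le s<n<a_{k+1}$ we get $i\le k$, hence $i\le k-2$ and $s<b_{i+1}\le b_{k-1}$. Likewise $s'<b_{k-1}$. Then $n<2b_{k-1}$, contradicting $n\in F_k$.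
\end{proof}

The undecided integers may or may not be in $S$; the proof uses only that they lie in the intervals $J_i$.

\section{Forbidden integers have many representations}\label{sec:count}

For an integer $n$ let $r(n)$ be the number of $s$ with $s\in\mathcal F$ and $n-s\in\mathcal F$.

\begin{lemma}\label{lem:count}
Every forbidden integer $n$ satisfies $r(n)\ge\dfrac{\sqrt n}{32m}-1$.
\end{lemma}

\begin{proof}
We use that $M$ consecutive integers contain at least $M/m-1$ members of each residue class. It suffices to find an interval of at least $\sqrt n/32$ integers and a residue class such that each member $s'$ of the class in the interval has $s',n-s'\in\mathcal F$.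

\medskip\noindent\emph{Residue outside $A$.} By (A1) the residue of $n$ is $c+g$ with $c\in C$, $g\in A$. If $g\in C$, take the interval $[1,n-1]$ and the class $g$: both $s'$ and $n-s'$ have residue in $C$. If $g\in W_j$, let $i\equiv j\pmod 3$ be maximal with $2^{i+1}\le n-1$; it exists since $n\ge2^{18}$, and $2^{i+4}\ge n$ by maximality. Take the interval $F_i$ and the class $g$: then $s'$ is free, and $n-s'\ge1$ has residue $c$. Here $|F_i|\ge0.97\cdot n/16\ge n/20$. In both cases the interval has at least $n/20\ge \sqrt n/32$ integers. It is the permanence of $C$ that makes this work at every scale: the large summand is always available.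

\medskip\noindent\emph{Residue in $W$.} Let the residue of $n$ be $g\in W_j$. The intervals $J_{k'}=[a_{k'},b_{k'+1})$ with $k'\equiv j\pmod 3$ are separated by the gaps $[b_{k'+1},a_{k'+3})$, and the first of them starts at $a_{k'}\le4<n$. So $n$ lies in a gap. With $k=k'+1$ this reads
\[
g\in W_{k-1},\qquad b_k\le n<a_{k+2},
\]
and $a_{k+2}>n\ge a_{k_0}$ gives $k\ge k_0-1\ge17$. By (A2), $g=g'+g''$ with $g',g''\in W_k$. We always take the class $g'$, so that $s'$ and $n-s'$ have residues in $W_k$, and both are free as soon as each lies in some $F_i$ with $i\equiv k\pmod3$. Since $n<2^{k+2}$, we have $\sqrt n/32<2^{k/2}/16$, so an interval of $2^{k/2}/16$ integers suffices. Write $F_k=[L,R)$ with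
\[
L=2b_{k-1}\le1.01\cdot2^k,\qquad R=a_{k+1}\ge1.98\cdot2^k .
\]
Sums of two elements of $F_k$ start only at $2L$, slightly above $2^{k+1}$. Below that point one summand must come from an earlier $F_i$, and it must be very small when $n$ is close to $L$. This gives three cases.

\emph{Case 1: $n<R$.} Here $k\ge k_0$, because for $k=k_0-1$ we have $R=2^{k_0}\le n$. Hence $n\ge b_k=L+d_{k-1}$. Let $i\equiv k\pmod3$ be maximal with $i+1\le\lceil(k-1)/2\rceil$. Then $2^{i+1}\le d_{k-1}$ and $i\ge\lceil (k-1)/2\rceil-3\ge(k-7)/2>0$. For $s'\in F_i$ we have $0<s'<d_{k-1}$, so $L<n-s'<R$ and $n-s'\in F_k$. The interval $F_i$ has at least $0.97\cdot2^{-7/2}\,2^{k/2}>2^{k/2}/16$ integers.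

\emph{Case 2: $R\le n<2.1\cdot2^k$.} For $s'\in F_{k-3}\subset[2^{k-3},2^{k-2})$ we have
\[
L<(1.98-0.25)2^k<n-s'<(2.1-0.125)2^k<R,
\]
so $n-s'\in F_k$. The interval $F_{k-3}$ has at least $0.97\cdot2^{k-3}>2^{k/2}/16$ integers.

\emph{Case 3: $2.1\cdot2^k\le n<a_{k+2}$.} Since $k+1\ge k_0$, we have $a_{k+2}=2R-d_{k+1}$. Both summands are taken in $F_k$. If $n\ge L+R$, every integer $s'$ with $n-R<s'<R$ has $s'$ and $n-s'$ in $(n-R,R)\subset F_k$; there are $2R-n-1\ge d_{k+1}\ge2^{k/2}$ of them, because $n\le2R-d_{k+1}-1$. If $n<L+R$, every integer $s'\in[L,n-L]$ has $s'$ and $n-s'$ in $[L,n-L]\subset F_k$; there are $n-2L+1\ge(2.1-2.02)2^k=0.08\cdot2^k>2^{k/2}/16$ of them.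
\end{proof}

The margins $d_{k-1}$ and $d_{k+1}$ are used in Case~1 and in the first half of Case~3; these are the two ends at which $22,29$ and $57$ escaped in Section~\ref{ss:seven}.

\begin{lemma}\label{lem:positive}
For every $\theta\in(0,1)$ and all sufficiently large $k_0$, $\mathbb P(\Omega_0\cap\Omega_1)>0$.
\end{lemma}

\begin{proof}
The event $\Omega_0$ prescribes finitely many coins, so $\mathbb P(\Omega_0)>0$ because $0<\theta<1$. Condition on $\Omega_0$. The coins $\xi_s$ with $s\ge2^{k_0}$ remain independent with the same law, and $\xi_s=1$ for free $s<2^{k_0}$. Fix a forbidden $n$. There are at least $r(n)/2$ unordered pairs $\{s,n-s\}\subset\mathcal F$ (the case $s=n-s$ is allowed). Each satisfies $\xi_s=\xi_{n-s}=1$ with conditional probability at least $\theta^2$, and distinct pairs with the same sum are disjoint, so these events are independent. By Lemma~\ref{lem:count},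
\[
\mathbb P(\Omega_1^c\mid\Omega_0)\le\sum_{n\ge2^{k_0}}(1-\theta^2)^{\frac12\left(\frac{\sqrt n}{32m}-1\right)} .
\]
The series $\sum_n c^{\sqrt n}$ converges for $0<c<1$, since $2j+1$ values of $n$ have $\lfloor\sqrt n\rfloor=j$. So the right side is the tail of a convergent series whose terms depend only on $m$ and $\theta$, not on $k_0$. For large $k_0$ it is at most $\frac12$, and $\mathbb P(\Omega_0\cap\Omega_1)\ge\frac12\mathbb P(\Omega_0)>0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:proof}

The oscillation of $D$ is Lemma~\ref{lem:T}. Fix $\theta$ and $\varepsilon$, and choose $k_0$ so large that Lemma~\ref{lem:positive} applies and $5\gamma\le\varepsilon/2$. We find a set $\mathcal I$ of integers that contains no undecided integer and all but a proportion $5\gamma$ of the integers.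

For $k\ge k_0$ let $I_k=[b_k,a_{k+1})$, and let $\mathcal I$ be the set of integers in $\bigcup_{k\ge k_0}I_k$. By \eqref{eq:ab}, $I_k\subset F_k$. An integer $n\in I_k$ lies in no $J_i$ with $i\ne k$: for $i<k$ we have $b_{i+1}\le b_k\le n$, and for $i>k$ we have $a_i\ge a_{k+1}>n$. So $n\in I_k$ is free if its residue is in $C\cup W_k$ and forbidden otherwise. As $I_k$ is contained in block $k$, the first alternative means $n\in T$. By Lemma~\ref{lem:induction}, on $\Omega_0\cap\Omega_1$,
\begin{equation}\label{eq:core}
S\cap\mathcal I=\{n\in T\cap\mathcal I:\xi_n=1\}.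
\end{equation}

Recall Hoeffding's inequality: if $\zeta_1,\dots,\zeta_N$ are independent random variables with values in $[0,1]$, then $\mathbb P\bigl(|\sum_i(\zeta_i-\mathbb E\zeta_i)|>t\bigr)\le2e^{-2t^2/N}$ for $t>0$. For $\eta>0$ and an integer $x\ge1$, the deterministic set $T\cap\mathcal I\cap[1,x]$ has at most $x$ elements, so
\[
\mathbb P\Bigl(\Bigl|\sum_{n\in T\cap\mathcal I\cap[1,x]}(\xi_n-\theta)\Bigr|>\eta x\Bigr)\le2e^{-2\eta^2x}.
\]
This is summable in $x$. By the Borel--Cantelli lemma (if $\sum_x\mathbb P(E_x)<\infty$, then almost surely only finitely many $E_x$ occur), applied for $\eta=1,\frac12,\frac13,\dots$, the sum is $o(x)$ almost surely. With \eqref{eq:core}, almost surely on $\Omega_0\cap\Omega_1$,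
\begin{equation}\label{eq:lln}
|S\cap\mathcal I\cap[1,x]|=\theta\,|T\cap\mathcal I\cap[1,x]|+o(x);
\end{equation}
both counts depend only on $\lfloor x\rfloor$, so this holds for real $x\to\infty$.

An integer $n\ge2^{k_0}=a_{k_0}$ lies in $[a_k,a_{k+1})=[a_k,b_k)\cup I_k$ for some $k\ge k_0$. By \eqref{eq:ab}, $b_k-a_k\le2\gamma2^k$, and $a_k\le x$ implies $2^k\le x/0.99$. Hence the number of integers in $[1,x]$ outside $\mathcal I$ is at most
\[
2^{k_0}+2\gamma\sum_{k:\;2^k\le x/0.99}2^k\ \le\ 2^{k_0}+2\gamma\cdot\frac{2x}{0.99}\ \le\ 2^{k_0}+5\gamma x .
\]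
Both $|(S\setminus\mathcal I)\cap[1,x]|$ and $\theta|(T\setminus\mathcal I)\cap[1,x]|$ lie between $0$ and this bound, so their difference is at most this bound in absolute value. Together with \eqref{eq:lln},
\[
\bigl||S\cap[1,x]|-\theta|T\cap[1,x]|\bigr|\le5\gamma x+o(x)\le\varepsilon x\qquad\text{for all large }x,
\]
almost surely on $\Omega_0\cap\Omega_1$, an event of positive probability. On this event the upper density of $S$ is at least $\theta\limsup D-\varepsilon$ and the lower density is at most $\theta\liminf D+\varepsilon$, which gives the last assertion. \qed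

\section{Construction of the configuration}\label{sec:algebra}

It remains to prove Proposition~\ref{prop:config}. Groups $W_k$ with the right sizes and sums are easy to write down. The work lies in (A1), which asks for two opposite things: $C+A$ must avoid $A$, and it must cover everything else. We work in a product of cyclic groups of pairwise coprime orders, which is cyclic by the Chinese remainder theorem. The plan is to place $W$ inside a subset $N$ of a group $H$, and then to complete $N$ to $A$ in a larger group $H\times E$, fiber by fiber over $E$.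

\subsection{Completing a set by kernels}\label{ss:complete}

Suppose $A\subset H\times E$ has fiber $N$ over $0$ and a fiber $K$, belonging to $C$, over some $e\ne0$. Then $C+A$ contains $K+N$ over $e$. If nothing else contributes there, (A1) requires $K+N=H\setminus K$. Let $H$ be a finite abelian group and $N\subset H$. A set $K\subset H$ is a \emph{kernel} for $N$ if $K+N=H\setminus K$, and a \emph{two-sided kernel} if both $K$ and $-K$ are kernels. A translate of a kernel is a kernel. A kernel satisfies
\begin{equation}\label{eq:indep}
(K-K)\cap N=\emptyset,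
\end{equation}
since $h-h'=\nu\in N$ with $h,h'\in K$ would put $h$ in $K\cap(K+N)$.

To ensure that nothing else contributes, we put kernels over a set $\Delta\subset E$ with $(\Delta+\Delta)\cap\Delta=\emptyset$; to cover the empty fibers we want $\Delta+\Delta$ to be the whole complement of $\Delta$. The set $\{2,-2\}\subset\mathbb Z_5$ has both properties and is symmetric. A second factor $\mathbb Z_\ell$ makes room for many kernels. Over $0$, the fibers $K$ and $-K$ placed over opposite points contribute $K-K$, which avoids $N$ by \eqref{eq:indep} and, being symmetric, also avoids $-N$. So $-N$ has to be covered from within $H$. This explains the hypotheses of the next lemma.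

\begin{lemma}\label{lem:complete}
Let $H$ be a finite abelian group, and let $N=C_0\cup W\subset H$ with $C_0\cap W=\emptyset$ and $0\notin N$. Assume:
\begin{itemize}
\item[(H1)] $(C_0+N)\cap N=\emptyset$;
\item[(H2)] $-N\subset C_0+N$;
\item[(H3)] for every $g\in H\setminus(N\cup-N)$ there is a two-sided kernel $K_g$ for $N$ with $g\in K_g-K_g$.
\end{itemize}
Then for every sufficiently large prime $\ell$ there is a set $C\subset G=H\times\mathbb Z_5\times\mathbb Z_\ell$ such that, identifying $H$ with $H\times\{0\}$, we have $C\cap H=C_0$ and $C+A=G\setminus A$ for $A=C\cup W$.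
\end{lemma}

\begin{proof}
Let $E=\mathbb Z_5\times\mathbb Z_\ell$ and $\Delta=\{2,-2\}\times\mathbb Z_\ell\subset E$. The set $H\setminus(N\cup-N)$ contains $0$. For $\ell\ge|H|$ choose a surjection $u\mapsto g(u)$ from $\mathbb Z_\ell$ onto it, and let $h(u)\in H$, $u\in\mathbb Z_\ell$, be elements to be chosen. Put
\[
C_{(2,u)}=K_{g(u)}+h(u),\qquad C_{(-2,-u)}=-C_{(2,u)},\qquad C=C_0\cup\bigcup_{\delta\in\Delta}C_\delta\times\{\delta\}.
\]
Every $C_\delta$ is a nonempty kernel, and $C_{-\delta}=-C_\delta$. The fiber of $A$ over $e\in E$ is $N$ for $e=0$, $C_e$ for $e\in\Delta$, and empty otherwise; the fibers of $C$ are the same except that the fiber over $0$ is $C_0$. The fiber of $C+A$ over $e$ is the union, over $e_1+e_2=e$, of the fiber of $C$ over $e_1$ plus the fiber of $A$ over $e_2$. We show that it is the complement of the fiber of $A$.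

\emph{$e\in\Delta$.} The sums of two of $\pm2$ in $\mathbb Z_5$ are $4,0,1$, so $e\notin\Delta+\Delta$. The contributions are $C_0+C_e$ and $C_e+N$, with union $C_e+N=H\setminus C_e$.

\emph{$e=0$.} The contributions are $C_0+N$ and the sets $C_\delta+C_{-\delta}=C_\delta-C_\delta$, which are the sets $K_g-K_g$ for all $g\in H\setminus(N\cup -N)$. Their union avoids $N$ by (H1) and \eqref{eq:indep}; it contains $-N$ by (H2) and $H\setminus(N\cup-N)$ by (H3). So it is $H\setminus N$.

\emph{$e=(4,s)$, $e=(1,s)$, or $e=(0,s)$ with $s\ne0$.} The fiber of $A$ is empty, so the fiber of $C+A$ must be all of $H$. Choose the $h(u)$ independently and uniformly at random. Over $(4,s)$ the fiber contains $K_{g(u)}+K_{g(s-u)}+h(u)+h(s-u)$ for each of the $(\ell-1)/2$ disjoint pairs $\{u,s-u\}$ with $u\ne s-u$. Over $(0,s)$, $s\neq0$, it contains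
\[
C_{(2,u)}+C_{(-2,s-u)}=K_{g(u)}-K_{g(u-s)}+h(u)-h(u-s)
\]
for each of the pairs $\{u,u-s\}=\{(2i+1)s,2is\}$, $0\le i\le(\ell-3)/2$; these $(\ell-1)/2$ pairs are disjoint because $0,s,\dots,(\ell-2)s$ are distinct. In both cases a pair contributes a uniformly random translate of a nonempty set, which contains a given element of $H$ with probability at least $1/|H|$, independently for different pairs. So the probability that one of these fewer than $2\ell$ fibers misses an element of $H$ is at most $2\ell|H|(1-1/|H|)^{(\ell-1)/2}$, which is less than $1$ for large $\ell$. Fix $h(u)$ for which all these fibers equal $H$. The fiber over $(1,s)$ is the union of the sets $C_{(-2,-u)}+C_{(-2,-u')}=-(C_{(2,u)}+C_{(2,u')})$ with $u+u'=-s$, which is the negative of the fiber over $(4,-s)$, hence also $H$.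
\end{proof}

\subsection{Kernels from symmetric quotients}\label{ss:kernels}

Kernels need not exist. For $H=\mathbb Z_7$ and $N=\{1,2,4\}$, the set $N\cup-N$ contains every nonzero element, so \eqref{eq:indep} forces $|K|\le1$, and then $|K+N|\le3<|H\setminus K|$. When $N=-N$ and $0\notin N$, on the other hand, any maximal set satisfying \eqref{eq:indep} is a kernel, as the proof below shows. Unfortunately symmetry is incompatible with the rotation. If $w=w'+w''$ with $w\in W_{k-1}$ and $w',w''\in W_k$, then $-w'\notin A$: otherwise $w''=w+(-w')$ would be a sum of two elements of $A$, and Lemma~\ref{lem:sums} would give $w\in W_{k+1}$. The way out is to make $N$ symmetric only after a projection.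

\begin{lemma}\label{lem:kernel}
Let $\chi:H\to\bar H$ be a surjective homomorphism of finite abelian groups, and let $N\subset H$ be such that $\bar N=\chi(N)$ satisfies $\bar N=-\bar N$ and $0\notin\bar N$. If $\chi(g)\notin\bar N$, there is a two-sided kernel $K$ for $N$ with $g\in K-K$.
\end{lemma}

\begin{proof}
The differences of elements of $\{0,\chi(g)\}$ are $0$ and $\pm\chi(g)$, none of which is in $\bar N$. Let $\bar K\supset\{0,\chi(g)\}$ be maximal subject to $(\bar K-\bar K)\cap\bar N=\emptyset$. Then $\bar K+\bar N$ is disjoint from $\bar K$. If $y\notin\bar K$, maximality gives $y'\in\bar K$ with $y-y'\in\bar N$ or $y'-y\in\bar N$; by symmetry both hold, so $y\in\bar K+\bar N$. Thus $\bar K+\bar N=\bar H\setminus\bar K$, and negating this equality gives $-\bar K+\bar N=\bar H\setminus(-\bar K)$. Let $K=\chi^{-1}(\bar K)$. For $h\in H$ and $\nu\in N$ we have $h-\nu\in K$ if and only if $\chi(h)-\chi(\nu)\in\bar K$, so $K+N=\chi^{-1}(\bar K+\bar N)=H\setminus K$. The same argument applies to $-K=\chi^{-1}(-\bar K)$. Finally $0,g\in K$, so $g\in K-K$.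
\end{proof}

A single $\chi$ handles only the $g$ outside $\chi^{-1}(\bar N)$. We shall use two projections $\chi_1,\chi_2$ with $\chi_1^{-1}(\chi_1N)\cap\chi_2^{-1}(\chi_2N)\subset N\cup-N$. Take $H=\Lambda\times\mathbb Z_q\times\mathbb Z_r$ with elements $(x,y,z)$, and let $\chi_1$ forget $y$ and $\chi_2$ forget $z$. Over a point $x\in\Lambda$ consider a $2\times2$ grid $\{x\}\times\{y,y'\}\times\{z,z'\}$, and put one diagonal in $N$ and the other in $-N$:
\begin{equation}\label{eq:grid}
(x,y,z),\quad(x,y',z'),\quad-(x,y,z'),\quad-(x,y',z)\ \in N .
\end{equation}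
Forgetting $y$ gives $\pm(x,z),\pm(x,z')$, and forgetting $z$ gives $\pm(x,y),\pm(x,y')$. Both images are symmetric, and a point over $x$ that is compatible with both lies in the grid. For (H2) we want each element of $N$ to belong to a triple with sum zero. So we use grids three at a time, with all their data summing to zero, and attach one such triple of grids, a \emph{gadget}, to each element of $W$.

\subsection{The set $N$}\label{ss:N}

Let $p,q,r>10^7$ be distinct primes, $\Lambda=\mathbb Z_7\times\mathbb Z_p$ and $H=\Lambda\times\mathbb Z_q\times\mathbb Z_r$. The phrase ``modulo $7$'' refers to the $\mathbb Z_7$-coordinate. Put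
\[
W_k=\{((4^k,\tau),0,0):\tau\in\Theta_k\},\qquad \Theta_0=\Theta_1=\{0,1\},\quad\Theta_2=\{0,1,2\}.
\]
These sets are disjoint modulo $7$ and satisfy (A4). They satisfy (A2) because $4^k+4^k=4^{k-1}$ in $\mathbb Z_7$ and each $\Theta_k+\Theta_k$ contains $\{0,1,2\}\supset\Theta_{k-1}$. Enumerate $W=\{w_1,\dots,w_7\}$ with $w_t=((\rho_t,\tau_t),0,0)$, $\rho_t\in\{1,2,4\}$.

Gadget $t$ depends on parameters $X_t\in\mathbb Z_p$, $\ Y_t,U_t,V_t\in\mathbb Z_q$, $\ Z_t,U'_t,V'_t\in\mathbb Z_r$. Dropping the index $t$, define five triples with sum zero:
\begin{gather*}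
(x_1,x_2,x_3)=\bigl((\rho,\tau),\ (0,X),\ (-\rho,-\tau-X)\bigr),\\
(y_i)=(0,Y,-Y),\qquad (y'_i)=(U,V,-U-V),\\
(z_i)=(0,Z,-Z),\qquad (z'_i)=(U',V',-U'-V').
\end{gather*}
For $i=1,2,3$ the elements $\nu(i,j)=\nu_t(i,j)$ in \emph{row} $i$ and \emph{column} $j$ are those of the grid \eqref{eq:grid}:
\begin{align*}
\nu(i,1)&=(x_i,y_i,z_i), & \nu(i,2)&=(x_i,y'_i,z'_i),\\
\nu(i,3)&=-(x_i,y_i,z'_i), & \nu(i,4)&=-(x_i,y'_i,z_i).
\end{align*}
Then $\nu_t(1,1)=w_t$, and each column sums to zero. Let $N$ be the set of all $\nu_t(i,j)$, and $C_0$ the set of those with $(i,j)\ne(1,1)$, so that $N=C_0\cup W$. The $(y,z)$-coordinates of the twelve elements of a gadget are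
\begin{equation}\label{eq:table}
\begin{array}{c|cccc}
 & j=1 & j=2 & j=3 & j=4\\ \hline
i=1&(0,0)&(U,U')&(0,-U')&(-U,0)\\
i=2&(Y,Z)&(V,V')&(-Y,-V')&(-V,-Z)\\
i=3&(-Y,-Z)&(-U-V,-U'-V')&(Y,U'+V')&(U+V,Z)
\end{array}
\end{equation}
We regard the entries as pairs of linear forms in indeterminates and call an identity \emph{formal} if it holds between such forms. The first components $0$, $Y$, $-Y$ occur twice each, with second components $\{0,-U'\}$, $\{Z,U'+V'\}$, $\{-V',-Z\}$; the first components $U,V,U+V$ occur once each, with second components $U',V',Z$; and $-U,-V,-U-V$ occur once each, with second components $0,-Z,-U'-V'$. Reading this list we see: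
\begin{itemize}
\item[(T1)] the twelve entries are formally distinct, and only the entry at $(1,1)$ is formally zero;
\item[(T2)] two entries, possibly equal, are formally opposite only if both are the entry at $(1,1)$ or they are the entries at $(2,1)$ and $(3,1)$.
\end{itemize}

For generic parameters the only additive relations in $N$ should be those built in, and the built-in column relations have the form $\nu+\nu'=-\nu''$, not $\nu+\nu'=\nu''$. The next lemma makes this precise.

\begin{lemma}\label{lem:generic}
The parameters can be chosen so that:
\begin{itemize}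
\item[(N1)] all $x_{t,i}$ are nonzero, and $x_{t,i}\ne\pm x_{t',i'}$ for $(t,i)\ne(t',i')$;
\item[(N2)] every element of $C_0$ has $(y,z)\ne(0,0)$;
\item[(N3)] $(C_0+N)\cap N=\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
Call an affine form in the parameters, over $\mathbb Z_p$, $\mathbb Z_q$ or $\mathbb Z_r$, \emph{nontrivial} if the coefficients of the parameters are integers of absolute value at most $3$, not all zero. For independent uniformly random parameters such a form vanishes with probability less than $10^{-7}$: fix all parameters but one with nonzero coefficient, and exactly one value of it makes the form vanish. We split (N1)--(N3) into single requirements: one inequality for (N1), one labeled element for (N2), one labeled triple for (N3). There are $7\cdot12=84$ labels $(t,i,j)$, hence at most $84^3<6\cdot10^5$ triples, and fewer than $10^4$ other requirements. We show that each requirement holds for all parameters or holds whenever a certain nontrivial form is nonzero. Then all requirements hold simultaneously with probability greater than $1-10^6\cdot10^{-7}>0$.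

\emph{(N1).} Modulo $7$, the points $x_{t,1},x_{t,2},x_{t,3}$ lie in the disjoint sets $\{1,2,4\}$, $\{0\}$, $\{3,5,6\}$, and negation exchanges the first and the last. So rows $1$ and $3$ are nonzero, and the only comparisons not settled modulo $7$ are the following: $x_{t,1}\ne x_{t',1}$ for $t\ne t'$, which holds as the $w_t$ are distinct; $X_t\ne0$; $X_t\ne\pm X_{t'}$ for $t\ne t'$; $x_{t,3}\ne-x_{t',1}$ ($t=t'$ allowed), which follows from $\tau_t+X_t-\tau_{t'}\ne0$; and $x_{t,3}\neq x_{t',3}$ for $t\ne t'$, which follows from $\tau_t+X_t-\tau_{t'}-X_{t'}\ne0$. All these forms are nontrivial.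

\emph{(N2).} By (T1), an entry other than the one at $(1,1)$ has a component that is a nontrivial form.

\emph{(N3).} Consider the equation $c+\nu=\nu'$ for labeled elements $c,\nu,\nu'$, where the label of $c$ has $(i,j)\ne(1,1)$. The $y$-coordinate of $c+\nu-\nu'$ is a linear form with coefficients of absolute value at most $3$, and so is the $z$-coordinate. If one of them is not formally zero, it is the required nontrivial form. So assume that the $y$- and $z$-equations hold formally. Different gadgets use different indeterminates, so a member of the triple that is alone in its gadget has entry formally $(0,0)$ and equals some $w_{t'}$, by (T1). This cannot be $c$. Hence the gadget $t$ of $c$ contains $\nu$ or $\nu'$.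

(i) \emph{$\nu$ is in gadget $t$ and $\nu'$ is not.} Then $\nu'=w_{t'}$, and the entries of $c$ and $\nu$ are formally opposite. By (T2), $\{c,\nu\}=\{\nu_t(2,1),\nu_t(3,1)\}$, so $c+\nu=-w_t$. Modulo $7$ this lies in $\{3,5,6\}$, while $w_{t'}$ lies in $\{1,2,4\}$. The equation never holds.

(ii) \emph{$\nu'$ is in gadget $t$ and $\nu$ is not.} Then $\nu=w_{t'}$, and the entries of $c$ and $\nu'$ are formally equal, so $c=\nu'$ by (T1). The equation becomes $w_{t'}=0$, which is false modulo $7$.

(iii) \emph{All three are in gadget $t$.} Let $\sigma_1=\sigma_2=1$ and $\sigma_3=\sigma_4=-1$, so that $\nu(i,j)$ has $x$-coordinate $\sigma_jx_i$. Give $c$ and $\nu$ the sign $\sigma_j$ of their columns and $\nu'$ the sign $-\sigma_j$, and let $\kappa_i$ be the sum of the signs of the members of the triple in row $i$. The $x$-equation is $\kappa_1x_1+\kappa_2x_2+\kappa_3x_3=0$. Substituting $x_3=-x_1-x_2$, it reads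
\[
(\kappa_1-\kappa_3)\rho=0\ \text{ in }\mathbb Z_7,\qquad(\kappa_1-\kappa_3)\tau+(\kappa_2-\kappa_3)X=0\ \text{ in }\mathbb Z_p .
\]
Since $|\kappa_1|+|\kappa_2|+|\kappa_3|\le3$, the differences have absolute value at most $3$. If $\kappa_1\ne\kappa_3$, the first equation is false. If $\kappa_1=\kappa_3\ne\kappa_2$, the second is the vanishing of a nontrivial form. There remains the case $\kappa_1=\kappa_2=\kappa_3$, which we show to be impossible. The sum $\kappa_1+\kappa_2+\kappa_3$ is a sum of three signs and is divisible by $3$, so it is $3\sigma$ with $\sigma=\pm1$. Hence all three signs equal $\sigma$, every $\kappa_i$ equals $\sigma$, and there is one member of the triple in each row. In particular the column of $c$ has $\sigma_j=\sigma$ and the column of $\nu'$ has $\sigma_j=-\sigma$, so these columns differ.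

The $y$-coordinate of $\nu(i,j)$ is $\sigma_jy_i$ for $j\in\{1,3\}$ and $\sigma_jy'_i$ for $j\in\{2,4\}$. So the $y$-equation is $\sigma(y_1^*+y_2^*+y_3^*)=0$ with $y_i^*\in\{y_i,y'_i\}$. If both types occur, one type occurs in a single row $i$, and since $\sum y_i=\sum y'_i=0$ the sum is $\pm(y'_i-y_i)$, that is, $\pm U$, $\pm(V-Y)$ or $\pm(Y-U-V)$. None of these is formally zero. So the three columns all lie in $\{1,3\}$ or all lie in $\{2,4\}$. The $z$-coordinate of $\nu(i,j)$ is $\sigma_jz_i$ for $j\in\{1,4\}$ and $\sigma_jz'_i$ for $j\in\{2,3\}$, and the differences $z'_i-z_i$ are $U'$, $V'-Z$, $Z-U'-V'$; so the three columns all lie in $\{1,4\}$ or all lie in $\{2,3\}$. Each of $\{1,3\},\{2,4\}$ meets each of $\{1,4\},\{2,3\}$ in one point. Thus the three columns coincide, a contradiction.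
\end{proof}

\subsection{Proof of Proposition~\ref{prop:config}}\label{ss:finish}

Fix parameters as in Lemma~\ref{lem:generic}. We verify the hypotheses of Lemma~\ref{lem:complete}. We have $C_0\cap W=\emptyset$ by (N2), $0\notin N$ by (N1), and (H1) is (N3). For (H2), $-\nu_t(i,j)$ is the sum of the other two elements of column $j$ of gadget $t$, and at most one of these has the label $(1,1)$, so the sum is in $C_0+N$.

For (H3), let $\chi_1(x,y,z)=(x,z)$ and $\chi_2(x,y,z)=(x,y)$. As computed after \eqref{eq:grid}, $\chi_1(N)$ consists of the points $\pm(x_{t,i},z_{t,i})$, $\pm(x_{t,i},z'_{t,i})$, and $\chi_2(N)$ of the points $\pm(x_{t,i},y_{t,i})$, $\pm(x_{t,i},y'_{t,i})$. Both sets are symmetric, and they do not contain $0$ since $x_{t,i}\ne0$. Suppose $g=(x,y,z)$ has $\chi_1(g)\in\chi_1(N)$ and $\chi_2(g)\in\chi_2(N)$. Then $x=\pm x_{t,i}$ for some $(t,i)$. The pair $(t,i)$ is determined by $x$, by (N1), and so is the sign, because $x_{t,i}\neq-x_{t,i}$ in the group $\Lambda$ of odd order. Replacing $g$ by $-g$ if necessary, let the sign be $+$. Then $z\in\{z_{t,i},z'_{t,i}\}$ and $y\in\{y_{t,i},y'_{t,i}\}$,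 so $g$ is one of $\nu_t(i,1)$, $\nu_t(i,2)$, $-\nu_t(i,3)$, $-\nu_t(i,4)$. Hence every $g\notin N\cup-N$ has $\chi(g)\notin\chi(N)$ for $\chi=\chi_1$ or $\chi=\chi_2$, and Lemma~\ref{lem:kernel} provides $K_g$.

Let $\ell>|H|$ be a prime for which Lemma~\ref{lem:complete} applies, and let $C\subset G$ be the resulting set. The group $G=\mathbb Z_7\times\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_r\times\mathbb Z_5\times\mathbb Z_\ell$ is a product of cyclic groups of distinct prime orders, so $G\cong\mathbb Z_m$ with $m=35pqr\ell$. The set $C$ is disjoint from $W$ because $C\cap H=C_0$. Condition (A1) is the conclusion of Lemma~\ref{lem:complete}, and (A2) and (A4) were verified in Section~\ref{ss:N}. For (A3), let $w\in W_i$, $w'\in W_j$ with $w+w'\in A$. The sum lies in $H$, so in $A\cap H=C_0\cup W$; it has $(y,z)=(0,0)$, so it is not in $C_0$, by (N2). Thus $w+w'\in W$, and $4^i+4^j\in\{1,2,4\}$ modulo $7$. By \eqref{eq:seven} this forces $i\equiv j\pmod3$, and then the sum is $4^{i-1}$ modulo $7$, so $w+w'\in W_{i-1}$. \qed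

\begin{thebibliography}{9}
\bibitem{source} \emph{Proceedings of the}, \texttt{https://github.com/AndreaScale/Master-s-Thesis-CCA}.
\end{thebibliography}
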